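# Integer sequences with distinct products: beating the constant $1$ in $x^2/\log x$

## 1. Admissible pairs, coprime bases, and three textbook facts

**Definition (admissible pair).** Let $x\ge 1$ be real. A pair $(A,B)$ of nonempty sets of integers in $[1,x]$ is *admissible* if all products $ab$ with $a\in A$, $b\in B$ are distinct: $ab=a'b'$ forces $a=a'$ and $b=b'$. Write $F(x)$ for the maximum of $|A|\,|B|$ over all admissible pairs in $[1,x]$.

For example, $A=\{1,2,3\}$, $B=\{1,4\}$ is admissible in $[1,4]$: the products are $1,2,3,4,8,12$. The pair $A=\{1,2\}$, $B=\{2,4\}$ is not, since $1\cdot4=2\cdot 2$. In general an admissible pair satisfies $|A\cap B|\le1$: if $b\ne b'$ both lay in $A\cap B$, then $b\cdot b'=b'\cdot b$ would be a coincidence.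

**Definition (coprime base, exponents, degree).** Let $q_0,\dots,q_r\ge2$ be pairwise coprime integers, not necessarily prime. Put
$$G=\Big\{\prod_{i=0}^r q_i^{c_i}:\ c_i\ge0\Big\}.$$
Since the $q_i$ are pairwise coprime and exceed $1$, the exponents of $g\in G$ are unique: a prime $\ell$ dividing $q_i$ divides no other $q_{i'}$, so $c_i$ is the exponent of $\ell$ in $g$ divided by its exponent in $q_i$. Write $c_i(g)$ for them, and $\deg g=\sum_i c_i(g)$. Exponents and degrees add under multiplication.

For example, with $(q_0,q_1)=(4,15)$ the element $900=4\cdot15^2$ has exponents $(1,2)$ and degree $3$.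

**Definition (the $G$-part of an integer).** For $n\ge1$ let $v_i(n)=\max\{e: q_i^e\mid n\}$ and $u(n)=\prod_i q_i^{v_i(n)}$.

The numbers $q_i^{v_i(n)}$ are pairwise coprime divisors of $n$, so $u(n)\mid n$. Write $n=u(n)s$. No $q_i$ divides $s$, since otherwise $q_i^{v_i(n)+1}\mid n$. With base $(4,15)$ and $n=120$ we get $v_0=v_1=1$, $u(120)=60$, $s=2$. Note that $s=2$ is not coprime to $4$; it is merely not divisible by $4$. For the same reason $u$ is not multiplicative: $u(2)u(2)=1$, while $u(4)=4$. What survives is the following.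

**Fact $(\ast)$.** If $g\in G$ and no $q_i$ divides $s$, then $v_i(gs)=c_i(g)$ for all $i$, so $u(gs)=g$.

Proof. Write $g=q_i^{c_i(g)}\rho$ with $\gcd(\rho,q_i)=1$. Clearly $q_i^{c_i(g)}\mid gs$. If $q_i^{c_i(g)+1}\mid gs$, then $q_i\mid\rho s$, and coprimality of $\rho$ and $q_i$ gives $q_i\mid s$, a contradiction. $\square$

**Definition (natural density).** A set $A$ of positive integers has density $d$ if $|A\cap[1,y]|/y\to d$ as $y\to\infty$.

The example we need: *for fixed $u\in G$, the set of $n$ with $u(n)=u$ has density $\frac1u\prod_i(1-\frac1{q_i})$.* By $(\ast)$ these are exactly the $n=us$ with no $q_i\mid s$. Since the least common multiple of the $q_i$ with $i\in J$ is $\prod_{i\in J}q_i$, inclusion–exclusion counts those up to $x$ as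
$$\sum_{J\subset\{0,\dots,r\}}(-1)^{|J|}\Big\lfloor\frac{x}{u\prod_{i\in J}q_i}\Big\rfloor=\frac xu\prod_{i=0}^r\Big(1-\frac1{q_i}\Big)+O(2^{r+1}).\tag{1}$$

Three textbook facts will be used. The first is the prime number theorem $\pi(y)\sim y/\log y$; for fixed $j$ it gives $\pi(x/j)\sim \frac{x}{j\log x}$, because $\log(x/j)\sim\log x$. The second is that $\lfloor x/p\rfloor=j$ holds exactly when $\frac x{j+1}<p\le\frac xj$. The third is the telescoping sum $\sum_{j\ge m}\frac1{j(j+1)}=\frac1m$.

## 2. The conjectured bound $(1+o(1))\,x^2/\log x$ and the theorem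

How large can $|A|\,|B|$ be? It is known (conjectured by Erdős, proved by Szemerédi) that $F(x)<c\,x^2/\log x$ for an absolute constant $c$. The problem, from "On Multiplicative Representations of Integers" (http://ftp.renyi.hu/~p_erdos/1976-24.pdf), is to prove or disprove that one may take $c$ arbitrarily close to $1$:

**Conjecture.** For every $\varepsilon>0$ there is $x_0(\varepsilon)$ such that $F(x)\le(1+\varepsilon)\,x^2/\log x$ for all $x>x_0(\varepsilon)$.

The conjecture is false.

**Theorem.** Put $(q_0,q_1,q_2,q_3,q_4)=(41,45,46,47,49)$, $z_i=1/q_i$, and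
$$E=\prod_{i=1}^4(1+z_i),\quad V=\prod_{i=0}^4(1-z_i),\quad e_4=z_1z_2z_3z_4,\quad \Delta=z_2z_3z_4-\sum_{i=1}^4z_i^2(z_0-z_i).$$
Then
$$\liminf_{x\to\infty}\frac{F(x)\log x}{x^2}\ \ge\ S:=1-\frac{e_4}{E}+\Delta V(E-e_4)\ >\ 1+3.7\cdot10^{-6}.$$

In particular, for every sufficiently large $x$, and not just along a subsequence, there are admissible pairs with $|A|\,|B|>(1+3.7\cdot10^{-6})\,x^2/\log x$.

## 3. Small $x$, and two constructions with constant exactly $1$

**By hand.** From $|A\cap B|\le1$ we get $|A|+|B|\le\lfloor x\rfloor+1$. So $F(1)=1$, and $F(2)=2$ from $\{1,2\},\{1\}$. Next $F(3)=4$: the sum of the sizes is at most $4$, so the product is at most $4$, and $\{1,2\},\{1,3\}$ attains it with products $1,3,2,6$. Finally $F(4)=6$: the sum is at most $5$, and the example of Section 1 attains $3\cdot2$.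

**Large primes as labels.** Fix $R$. Let $B$ be the set of primes $p\in(\frac x{R+1},x]$ and let $A$ be the set of $n\le x$ with no prime factor in that range. In a product $ap$ the factor $p$ is the only prime factor exceeding $\frac{x}{R+1}$, so $ap$ determines $p$, then $a$. Each prime $p>\frac x{R+1}$ has at most $R$ multiples up to $x$, so at most $R\,\pi(x)=o(x)$ integers are excluded from $A$, and $|A|\sim x$. Also $|B|\sim(1-\frac1{R+1})\frac x{\log x}$. Letting $R\to\infty$ gives $\liminf F(x)\log x/x^2\ge1$. The conjecture says this construction is asymptotically best possible.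

**Thinning $A$ to enlarge $B$.** Keep only those $n\in A$ with $v_2(n)$ even. Their density is $\sum_{i\ge0}\frac12\cdot4^{-i}=\frac23$. In exchange let $B$ contain, besides the primes $p$ in the range, also the numbers $2p\le x$. If $apm=a'p'm'$ with $m,m'\in\{1,2\}$ then $p=p'$ as before, and the parity of the exponent of $2$ in $am=a'm'$ reveals $m$. So the pair is admissible. As $R\to\infty$, $|B|\log x/x$ tends to $1+\frac12=\frac32$, and $\frac23\cdot\frac32=1$. We lose and gain exactly the same amount.

The next section puts all constructions of this kind into one lemma. One feature should be noticed: the multiplier $m$ is decoded *after* $p$ is known. So the set of allowed multipliers may depend on $p$.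

## 4. From multipliers in $G$ to admissible pairs

**Lemma 1.** Let $q_0,\dots,q_r\ge2$ be pairwise coprime, $G$ as above, and $U\subset G$. For every integer $j\ge1$ let $M_j\subset G\cap[1,j]$ be such that the map $U\times M_j\to G$, $(u,m)\mapsto um$, is injective. Then
$$\liminf_{x\to\infty}\frac{F(x)\log x}{x^2}\ \ge\ \prod_{i=0}^r\Big(1-\frac1{q_i}\Big)\cdot\sum_{u\in U}\frac1u\cdot\sum_{j\ge1}\frac{|M_j|}{j(j+1)}.\tag{2}$$

**Step 1: reduce to finite data.** It suffices to prove (2) with $U$ replaced by an arbitrary finite subset $U_0$ and the last sum cut at an arbitrary $R$. The left side does not depend on $U_0$ and $R$, and the supremum of the truncated right sides is the full right side. If a truncated right side is $0$, there is nothing to prove. Fix $U_0$ and $R$.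

**Step 2: define the pair.** Let
$$A=\{n\le x:\ u(n)\in U_0,\ n\text{ has no prime factor }p>\tfrac x{R+1}\},$$
$$B=\{pm:\ p\text{ prime},\ \tfrac x{R+1}<p\le x,\ m\in M_{\lfloor x/p\rfloor}\}.$$
If $j=\lfloor x/p\rfloor$ then $1\le j\le R$, because $1\le x/p<R+1$. Since $m\le j$, we have $pm\le pj\le x$, so $B\subset[1,x]$.

**Step 3: the products are distinct.** Let $x>R(R+1)$. Every multiplier $m$ that occurs satisfies $m\le R<\frac x{R+1}$, so no prime factor of $m$ exceeds $\frac x{R+1}$. Suppose $a\,pm=a'p'm'$ with $a,a'\in A$ and $pm,p'm'\in B$. The only prime factor exceeding $\frac x{R+1}$ is $p$ on the left and $p'$ on the right, so $p=p'$. Hence $m$ and $m'$ lie in the same set $M_j$, $j=\lfloor x/p\rfloor$, and $am=a'm'$.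

Write $a=us$, $a'=u's'$ with $u=u(a)$, $u'=u(a')$ in $U_0$. No $q_i$ divides $s$ or $s'$, and $um,u'm'\in G$. By $(\ast)$, for all $i$,
$$c_i(um)=v_i(ums)=v_i(am)=v_i(a'm')=c_i(u'm').$$
So $um=u'm'$, and injectivity on $U\times M_j$ gives $u=u'$, $m=m'$. Then $am=a'm'$ gives $a=a'$, so all products are distinct. Also each $b\in B$ has only one representation $b=pm$: the prime $p$ is the only prime factor of $b$ exceeding $\frac{x}{R+1}$, and $m=b/p$.

**Step 4: the sizes.** Sum (1) over the finitely many $u\in U_0$, and recall from Section 3 that at most $R\,\pi(x)=o(x)$ integers up to $x$ have a prime factor exceeding $\frac x{R+1}$. Thus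
$$\frac{|A|}x\ \longrightarrow\ \prod_{i=0}^r\Big(1-\frac1{q_i}\Big)\sum_{u\in U_0}\frac1u .$$
Group the elements of $B$ by $j=\lfloor x/p\rfloor$, that is, $\frac x{j+1}<p\le\frac xj$. By uniqueness of $b=pm$ and the prime number theorem,
$$\frac{|B|\log x}{x}=\frac{\log x}x\sum_{j\le R}|M_j|\Big(\pi\big(\tfrac xj\big)-\pi\big(\tfrac x{j+1}\big)\Big)\ \longrightarrow\ \sum_{j\le R}|M_j|\Big(\frac1j-\frac1{j+1}\Big)=\sum_{j\le R}\frac{|M_j|}{j(j+1)} .$$
Since $F(x)\ge|A|\,|B|$ for large $x$, multiplying the two limits proves the truncated form of (2). $\square$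

Both constructions of Section 3 are instances. Taking $M_j=\{1\}$ and $U=G$ gives constant $1$. Base $q_0=2$, $U=\{1,4,16,\dots\}$, $M_j=\{1,2\}\cap[1,j]$ gives $\frac12\cdot\frac43\cdot\frac32=1$.

## 5. A fixed multiplier set never exceeds $1$

The first thing to try is to choose one good set $M\subset G$ and let $M_j=M\cap[1,j]$, so that $B$ consists of all $pm\le x$ with $m\in M$ and $p>\frac{x}{R+1}$. By telescoping,
$$\sum_{j\ge1}\frac{|M\cap[1,j]|}{j(j+1)}=\sum_{m\in M}\sum_{j\ge m}\frac1{j(j+1)}=\sum_{m\in M}\frac1m .$$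
This is where the approach stops.

**Proposition.** Let $A$ be a set of positive integers with natural density $d$, and $M$ a set of positive integers, such that all products $am$ ($a\in A$, $m\in M$) are distinct. Then $d\sum_{m\in M}\frac1m\le1$.

Proof. Let $M'\subset M$ be finite. The sets $mA$, $m\in M'$, are pairwise disjoint, and $mA$ has density $d/m$, because $|mA\cap[1,y]|=|A\cap[1,y/m]|$. Their union has density $d\sum_{m\in M'}\frac1m$, which is at most $1$. Let $M'$ increase to $M$. $\square$

To apply it, let $U_0\subset U$ be finite and $A=\{n:u(n)\in U_0\}$, of density $\prod_i(1-\frac1{q_i})\sum_{u\in U_0}\frac1u$ by (1). If every $U\times M_j$ with $M_j=M\cap[1,j]$ maps injectively, so does $U\times M$, since any two elements of $M$ lie in a common $M_j$. As in Step 3 above, all products $am$ are then distinct. So the right side of (2) is at most $1$ with $U_0$ in place of $U$, and hence also with $U$.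

To exceed $1$, the sets $M_j$ must therefore not be of the form $M\cap[1,j]$. Lemma 1 allows this: (2) sees only the *number* of elements of $M_j$, all of which must be at most $j$. Once $j$ is large, we may throw away the small multipliers and replace them by the same number of larger ones, still at most $j$, at no cost. The Proposition applied to a single such $M_j$ says little, because $\sum_{m\in M_j}\frac1m$ is now small. What remains is to choose replacements that leave room for a larger $U$.

## 6. Making the multipliers homogeneous, and changing $U$ in degree $3$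

**A perfect tiling to start from.** Take five pairwise coprime numbers $q_0<q_1<\dots<q_4$ and write $q_I=\prod_{i\in I}q_i$ for $I\subset\{1,2,3,4\}$, with $q_\emptyset=1$. Let $M=\{q_I: I\subset\{1,2,3,4\}\}$, and let
$$U^\ast=\{\text{squares}\}\cup q_0\cdot\{\text{squares}\},\qquad\text{squares}=\Big\{\prod_{i=0}^4q_i^{2c_i}: c_i\ge0\Big\}.$$
Thus $U^\ast$ consists of the $g\in G$ with $c_1,\dots,c_4$ even and $c_0$ arbitrary. Every $g\in G$ is uniquely $um$ with $u\in U^\ast$, $m\in M$: the parities of $c_1,\dots,c_4$ give $I$. With $M_j=M\cap[1,j]$ the constant in (2) is exactly $1$, and nothing can be added to $U^\ast$. For instance $q_1^3$ collides through $q_1^3\cdot1=q_1^2\cdot q_1$, and $T:=q_2q_3q_4$ collides through $T\cdot1=1\cdot T$.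

**Homogeneous replacements.** Both collisions compare multipliers of different degrees. So replace the multipliers by ones of a common degree $l$: for $|I|\le l$ use $q_0^{\,l-|I|}q_I$ in place of $q_I$. The count is unchanged, and if the $q_i$ are close together, these monomials are small enough to be available as soon as $j$ reaches the first $q_I$ with $|I|=l$. If all multipliers in $M_j$ have the same degree, then $um=u'm'$ forces $\deg u=\deg u'$. Hence **the elements of $U$ of different degrees no longer interact**, and we may alter one degree alone.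

**The change in degree $3$.** In degree $3$ the set $U^\ast$ contains $q_0^3$ and $q_0q_1^2,\dots,q_0q_4^2$. We would like to add $T$. We cannot simply do so: $T\cdot q_0q_2=q_0q_2^2\cdot q_3q_4$ is a collision in multiplier degree $2$, and similarly for $q_0q_3^2$ and $q_0q_4^2$. But the cubes turn out to be compatible with $T$, so we trade $q_0q_i^2$ for $q_i^3$, $1\le i\le4$. In $\sum 1/u$ this trade costs $\sum_{i=1}^4z_i^2(z_0-z_i)$ and gains $z_2z_3z_4$; the net change is $\Delta$. Since
$$z_i^2(z_0-z_i)=\frac{q_i-q_0}{q_0q_i^3},\tag{3}$$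
the cost is small when the gaps $q_i-q_0$ are small compared with $q_0$.

**One repair.** In multiplier degree $3$ the recipe would produce $q_0^3$ (from $I=\emptyset$) and $T$ (from $I=\{2,3,4\}$). Both would also lie in $U$, and $q_0^3\cdot T=T\cdot q_0^3$ is a collision. So we use $q_0q_1^2$ instead of $q_0^3$: it has the same exponents modulo $2$, and it is not in the new $U$. We stop at multiplier degree $3$ and give up $I=\{1,2,3,4\}$; this costs only $e_4$ in the last sum of (2).

**The configuration.** From here to the end of Section 9, $(q_0,q_1,q_2,q_3,q_4)=(41,45,46,47,49)$. Since $45=3^2\cdot5$, $46=2\cdot23$, $49=7^2$, and $41,47$ are primes, these are pairwise coprime. Let $T=q_2q_3q_4$.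

The set $U$ consists of

- all squares $\prod_{i=0}^4q_i^{2c_i}$, $c_i\ge0$;
- $q_0$, and all $q_0\prod_{i=0}^4q_i^{2c_i}$ with $\sum c_i\ge2$;
- in degree $3$, exactly the six elements $q_0^3,q_1^3,q_2^3,q_3^3,q_4^3$ and $T$.

The multiplier sets are
$$M^{(0)}=\{1\},\qquad M^{(1)}=\{q_0,\dots,q_4\},\qquad M^{(2)}=\{q_0^2\}\cup\{q_iq_j:0\le i<j\le4\},$$
$$M^{(3)}=\{q_0^2q_i:1\le i\le4\}\cup\{q_0q_1^2\}\cup\{q_iq_jq_k:0\le i<j<k\le4\}.$$
All elements of $M^{(l)}$ have degree $l$.

## 7. Injectivity of $U\times M^{(l)}\to G$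

**Lemma 2.** For each $l=0,1,2,3$ the map $U\times M^{(l)}\to G$, $(u,m)\mapsto um$, is injective.

**Step 1: separate the degrees.** Let $um=u'm'$ with $u,u'\in U$, $m,m'\in M^{(l)}$. Since $\deg m=\deg m'=l$, we get $\deg u=\deg u'=:k$. If $u=u'$ then $m=m'$. So suppose $u\ne u'$; we derive a contradiction.

**Step 2: the unaltered degrees $k\ne3$, by parity.** All elements of $U$ of degree $k$ are squares if $k$ is even, and $q_0$ times squares if $k$ is odd. So $c_i(u)\equiv c_i(u')\pmod2$ for all $i$, and therefore $c_i(m)\equiv c_i(m')\pmod2$ for all $i$. But distinct elements of $M^{(l)}$ have distinct exponent vectors modulo $2$: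

- in $M^{(0)}$ there is one element, and in $M^{(1)}$ the vectors are the five unit vectors;
- in $M^{(2)}$ they are the zero vector (from $q_0^2$) and the ten vectors of weight $2$;
- in $M^{(3)}$ they are the unit vector of index $i$ from $q_0^2q_i$ ($1\le i\le4$), the unit vector of index $0$ from $q_0q_1^2$, and the ten vectors of weight $3$.

So $m=m'$, hence $u=u'$, a contradiction.

**Step 3: the altered degree $k=3$, by size of exponents.** Inspection of the lists shows two things: no element of any $M^{(l)}$ has an exponent $\ge3$, and an exponent equal to $2$ occurs only at $q_0$ or $q_1$. Up to swapping $(u,m)$ with $(u',m')$, there are three cases.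

- $u=q_i^3$, $u'=q_j^3$, $i\ne j$. Comparing exponents of $q_j$ gives $c_j(m)=c_j(m')+3\ge3$, impossible.
- $u=q_i^3$, $u'=T$, $i\in\{0,1\}$. Here $c_i(T)=0$, so $c_i(m')=c_i(m)+3\ge3$, impossible.
- $u=q_i^3$, $u'=T$, $i\in\{2,3,4\}$. Here $c_i(T)=1$, so $c_i(m')=c_i(m)+2\ge2$, impossible, since exponents at $q_2,q_3,q_4$ are at most $1$. $\square$

The last case uses that every repeated factor in the multipliers was placed at $q_0$ or $q_1$, away from the factors of $T$.

## 8. Counting the multipliers up to $j$

Now we say when to pass from one $M^{(l)}$ to the next. The inequality that makes the replacements fit is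
$$q_0q_4=2009\ \le\ 2070=q_1q_2.\tag{4}$$
Define
$$M_j=\begin{cases}\{1\}, & 1\le j<q_1,\\ M^{(1)}\cap[1,j], & q_1\le j<q_1q_2,\\ M^{(2)}\cap[1,j], & q_1q_2\le j<q_1q_2q_3,\\ M^{(3)}\cap[1,j],& j\ge q_1q_2q_3.\end{cases}$$
Each $M_j$ lies in $G\cap[1,j]$ and in some $M^{(l)}$, so by Lemma 2 the hypotheses of Lemma 1 hold. The sets are not nested: $1\in M_1$, but $1\notin M_{45}$.

**Lemma 3.** For all $j\ge1$, $|M_j|=\#\{I\subset\{1,2,3,4\}:|I|\le3,\ q_I\le j\}$. Hence
$$\sum_{j\ge1}\frac{|M_j|}{j(j+1)}=\sum_{|I|\le3}\ \sum_{j\ge q_I}\frac1{j(j+1)}=\sum_{|I|\le3}\frac1{q_I}=E-e_4.\tag{5}$$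

**Step 1: the count, range by range.** The smallest $q_I$ with $|I|=1,2,3$ are $q_1$, $q_1q_2$ and $q_1q_2q_3=97290$. The largest with $|I|=1,2$ are $q_4=49<q_1q_2$ and $q_3q_4=2303<q_1q_2q_3$.

- $1\le j<q_1$. Only $I=\emptyset$ has $q_I\le j$, and $|M_j|=1$.
- $q_1\le j<q_1q_2$. No $I$ with $|I|\ge2$ counts. The set $M_j$ consists of $q_0$, which is less than $q_1\le j$ and corresponds to $I=\emptyset$, and of the $q_i\le j$ with $i\ge1$, which are the $q_I$ with $|I|=1$.
- $q_1q_2\le j<q_1q_2q_3$. No $I$ with $|I|=3$ counts, and all five $I$ with $|I|\le1$ count. By (4) the five elements $q_0^2,q_0q_1,\dots,q_0q_4$ are all at most $q_0q_4\le q_1q_2\le j$, and they match these five sets. The other elements of $M^{(2)}$ are exactly the $q_I$ with $|I|=2$.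
- $j\ge q_1q_2q_3$. All eleven $I$ with $|I|\le2$ count. The eleven elements $q_0^2q_i$ ($1\le i\le4$), $q_0q_1^2$, and $q_0q_iq_k$ ($1\le i<k\le4$) of $M^{(3)}$ are all at most $q_0q_3q_4$, because $q_0q_i\le q_3q_4$, $q_1^2\le q_3q_4$ and $q_iq_k\le q_3q_4$ respectively. By (4), $q_0q_3q_4=q_3(q_0q_4)\le q_1q_2q_3\le j$. So they match the eleven sets. The other elements of $M^{(3)}$ are exactly the $q_I$ with $|I|=3$.

**Step 2: the sum.** Interchanging summations and telescoping gives the first two equalities in (5). Finally $\sum_{I}1/q_I=\prod_{i=1}^4(1+z_i)=E$ over all $I\subset\{1,2,3,4\}$, and the omitted set $I=\{1,2,3,4\}$ contributes $e_4$. $\square$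

## 9. The value of the constant

**Step 1: the sum over $U$.** Let $P=\prod_{i=0}^4(1-z_i^2)^{-1}$, the sum of $1/u$ over all squares. The second family in $U$ is $q_0$ times all squares except those of degree $2$, and the squares of degree $2$ are $q_0^2,\dots,q_4^2$. So
$$\sum_{u\in U}\frac1u=P+z_0\Big(P-\sum_{i=0}^4z_i^2\Big)+\sum_{i=0}^4z_i^3+z_2z_3z_4=(1+z_0)P+\Delta,$$
because $\sum_{i=0}^4(z_i^3-z_0z_i^2)=-\sum_{i=1}^4z_i^2(z_0-z_i)$, the term $i=0$ being zero.

**Step 2: assemble.** We have
$$V(1+z_0)P=(1+z_0)\prod_{i=0}^4\frac{1-z_i}{1-z_i^2}=\frac{1+z_0}{\prod_{i=0}^4(1+z_i)}=\frac1E .$$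
Lemma 1, with (5), now gives
$$\liminf_{x\to\infty}\frac{F(x)\log x}{x^2}\ \ge\ \Big(\frac1E+\Delta V\Big)(E-e_4)=1-\frac{e_4}E+\Delta V(E-e_4)=S.$$

**Step 3: a lower bound for $\Delta$.** Since $46\cdot47\cdot49=105938$, we have $z_2z_3z_4=1/105938>9.439\cdot10^{-6}$. By (3), with gaps $4,5,6,8$,
$$\sum_{i=1}^4z_i^2(z_0-z_i)=\frac1{41}\Big(\frac4{91125}+\frac5{97336}+\frac6{103823}+\frac8{117649}\Big)<\frac{(4.39+5.14+5.78+6.80)\cdot10^{-5}}{41}<5.393\cdot10^{-6}.$$
So $\Delta>4.04\cdot10^{-6}$.

**Step 4: the other factors.** Using $\prod(1-t_i)\ge1-\sum t_i$ for $t_i\in[0,1]$,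
$$VE=(1-z_0)\prod_{i=1}^4(1-z_i^2)\ge\frac{40}{41}\Big(1-\sum_{i=1}^4z_i^2\Big)>\frac{40}{41}(1-0.00184)>0.9738,$$
where $\sum_{i=1}^4z_i^2=\frac1{2025}+\frac1{2116}+\frac1{2209}+\frac1{2401}<0.00184$. Moreover $e_4=\frac1{45\cdot105938}<2.1\cdot10^{-7}$. Since $V<1$, this gives $V(E-e_4)>0.9738-2.1\cdot10^{-7}>0.973$. Since $E>1$, also $e_4/E<2.1\cdot10^{-7}$.

**Step 5: conclude.**
$$S>1-2.1\cdot10^{-7}+4.04\cdot10^{-6}\cdot0.973>1+3.7\cdot10^{-6}.$$
This proves the Theorem. Because the lower limit itself exceeds $1+3.7\cdot10^{-6}$, the inequality $F(x)>(1+3.7\cdot10^{-6})\,x^2/\log x$ holds for all sufficiently large $x$, and the conjecture is disproved. $\blacksquare$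

## 10. Other bases with $q_0q_4\le q_1q_2$

Lemma 1 gives more than one example: $\liminf F(x)\log x/x^2$ is at least the supremum of
$$\prod_i\Big(1-\frac1{q_i}\Big)\cdot\sum_{u\in U}\frac1u\cdot\sum_{j\ge1}\frac{|M_j|}{j(j+1)}$$
over all finite pairwise coprime $\{q_i\}$, all $U\subset G$ and all families $(M_j)$ as in that lemma.

In particular, let $q_0<q_1<\dots<q_4$ be any pairwise coprime integers with $q_0\ge2$ and $q_0q_4\le q_1q_2$. Then the argument gives the lower bound $1-e_4/E+\Delta V(E-e_4)$, with $E,V,e_4,\Delta$ formed from these $q_i$. Indeed, Lemma 2 used only exponents, and Steps 1 and 2 of Section 9 are identities. Lemma 3 used the ordering, inequality (4), and the two inequalities $q_4<q_1q_2$ and $q_3q_4<q_1q_2q_3$. The first of these follows from $q_0q_4\le q_1q_2$ and $q_0\ge2$, and the second follows from the first on multiplying by $q_3$. Whether the bound exceeds $1$ depends on the $q_i$, through $\Delta$ and $e_4$.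

Together with Szemerédi's theorem we have
$$1+3.7\cdot10^{-6}<\liminf_{x\to\infty}\frac{F(x)\log x}{x^2}\le\limsup_{x\to\infty}\frac{F(x)\log x}{x^2}<\infty .$$
The argument does not determine the optimal constant, nor whether the limit exists.
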